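# Weak derivations, convex hulls, and uniformly Kadec–Klee norms

All spaces are real. Throughout, $X$ is a separable infinite-dimensional Banach space and $B_X$ is its closed unit ball.

## 1. The weak derivation, UKK norms, and the reflexive case

A norm is good for passing to weak limits if a sequence that stays away from its weak limit loses norm in the limit, by an amount that depends only on how far away it stays. A weaker, set-theoretic condition asks that one can take weak limits of such sequences only a bounded number of times inside the ball. Does the second condition give the first, after a change of norm? Here are the definitions.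

**Definition (weak derivation).** For $\varepsilon>0$ and $K\subseteq X$ let
$$K'_\varepsilon=\{x\in K:\ \text{there is }(x_n)\subseteq K\text{ with }x_n\to x\text{ weakly and }\|x_n-x\|\ge\varepsilon\text{ for all }n\}.$$
Put $K^{(0)}_\varepsilon=B_X$ and $K^{(n+1)}_\varepsilon=(K^{(n)}_\varepsilon)'_\varepsilon$. Let $W(X,\varepsilon)$ be the least $n$ with $K^{(n)}_\varepsilon=\emptyset$, and $W(X,\varepsilon)=\infty$ if there is no such $n$.

If $K\subseteq L$ then $K'_\varepsilon\subseteq L'_\varepsilon$, and $K'_\varepsilon\subseteq K$. So the sets $K^{(n)}_\varepsilon$ decrease with $n$, and $W(X,\varepsilon)$ does not increase with $\varepsilon$. The Szlenk derivation is the same operation with weak$^*$ convergent sequences in a dual ball.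

**Definition (UKK).** A norm on $X$ is UKK (uniformly Kadec–Klee) if for every $\varepsilon>0$ there is $\delta(\varepsilon)>0$ such that, whenever $(x_n)$ lies in the unit ball of this norm, $x_n\to x$ weakly and $\liminf_n\|x_n-x\|\ge\varepsilon$, then $\|x\|\le1-\delta(\varepsilon)$. An *equivalent UKK norm* is a norm equivalent to the given one which is UKK.

The problem, posed in "On Asymptotic Structure, The Szlenk Index And UKK Properties In Banach Spaces" (http://www.math.tamu.edu/~schlump/ukk.pdf), is: if $W(X,\varepsilon)<\infty$ for all $\varepsilon>0$, can $X$ be given an equivalent UKK norm?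

We use as known background the weak$^*$ version. *Let $B$ be a separable Banach space with separable dual whose Szlenk index is finite for every $\varepsilon>0$. Then $B$ can be renormed so that the induced dual norm on $B^*$ has the weak$^*$ UKK property*, which is the definition above with weak$^*$ convergence with respect to $B$ in place of weak convergence.

**Proposition 1 (the easy case).** If $X$ is separable and reflexive and $W(X,\varepsilon)<\infty$ for all $\varepsilon>0$, then $X$ has an equivalent UKK norm.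

*Proof.* Put $B=X^*$, so $B^*=X$ by reflexivity. The dual $B^*=X$ is separable, hence $B$ is separable. The weak$^*$ topology that $B=X^*$ induces on $B^*=X$ is the weak topology. So the Szlenk derivation of the dual ball $B_{B^*}=B_X$ is the weak derivation, and the hypothesis says that the Szlenk index of $B$ is finite for every $\varepsilon$. The background gives a renorming of $B$ whose dual norm on $X$ is weak$^*$ UKK. This dual norm is equivalent to the original one, and since weak$^*$ and weak convergence coincide, it is UKK. $\square$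

What changes in general? The space $X$ need not be a dual, and bounded sequences need not have weakly convergent subsequences. Section 3 locates where that compactness matters; the rest of the notes shows that its loss is fatal.

## 2. Schur spaces, $\ell_q$ and $c_0$ by hand

A space is a *Schur space* if weakly convergent sequences converge in norm. By Schur's theorem $\ell_1$ is one.

**Proposition 2.** A Schur space is UKK in every equivalent norm and has $W(X,\varepsilon)=1$ for all $\varepsilon$. If $X$ is not Schur, then $W(X,\varepsilon)>1/\varepsilon$ for $0<\varepsilon\le1$.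

*Proof.* In a Schur space no weakly convergent sequence stays at distance $\ge\varepsilon$ from its limit. So $(B_X)'_\varepsilon=\emptyset$, $W=1$, and the UKK condition is vacuous.

If $X$ is not Schur, there is a weakly null sequence that is not norm null. Pass to a subsequence with norms bounded below and normalize: this gives a normalized weakly null $(u_n)$. We claim $(1-k\varepsilon)B_X\subset K^{(k)}_\varepsilon$ when $k\varepsilon\le1$. For $k=0$ this is an equality. For $k\ge1$ and $x\in(1-k\varepsilon)B_X$, the points $x$ and $x+\varepsilon u_n$ lie in $(1-(k-1)\varepsilon)B_X\subset K^{(k-1)}_\varepsilon$. Moreover $x+\varepsilon u_n\to x$ weakly at distance exactly $\varepsilon$, so $x\in K^{(k)}_\varepsilon$. With $k=\lfloor1/\varepsilon\rfloor$ we get $K_\varepsilon^{(k)}\ne\emptyset$, hence $W(X,\varepsilon)\ge k+1>1/\varepsilon$. $\square$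

**Example ($\ell_q$, $1<q<\infty$).** If $u_n\to0$ weakly and $x\in\ell_q$, then $\|x+u_n\|^q-\|x\|^q-\|u_n\|^q\to0$. For finitely supported $x$ this holds because $u_n\to0$ on the support of $x$. The general case follows by density, because $y\mapsto\|y\|^q$ is Lipschitz on bounded sets. So if $x_n\in rB_{\ell_q}$, $x_n\to x$ weakly and $\liminf_n\|x_n-x\|\ge\varepsilon$, then $\|x\|^q+\varepsilon^q\le r^q$. With $r=1$ this is UKK: take $\delta(\varepsilon)=1-(1-\varepsilon^q)^{1/q}$ for $\varepsilon\le1$, and note that no such sequences exist for $\varepsilon>1$. By iteration, a point $x\in K^{(n)}_\varepsilon$ has $\|x\|^q\le1-n\varepsilon^q$, so $K_\varepsilon^{(n)}\ne\emptyset$ forces $n\le\varepsilon^{-q}$, and $W(\ell_q,\varepsilon)\le\varepsilon^{-q}+1$.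

**Example ($c_0$).** Let $x\in B_{c_0}$, and let $x_n$ be $x$ with its $n$-th coordinate replaced by $+1$ or $-1$, of sign opposite to $x(n)$. Then $x_n\in B_{c_0}$, $x_n\to x$ weakly, and $\|x_n-x\|\ge1$. So $(B_{c_0})'_1=B_{c_0}$ and $W(c_0,1)=\infty$.

## 3. Rank functions and midpoints

Call $(x_n)\subset B_X$ an *$\varepsilon$-sequence at $x$* if $x_n\to x$ weakly and $\|x_n-x\|\ge\varepsilon$ for all $n$. A subsequence of an $\varepsilon$-sequence at $x$ is again one. A UKK norm is a convex function that drops by a fixed amount when one passes from an $\varepsilon$-sequence to its weak limit. Finiteness of $W$ gives a function of this kind at once. Suppose $W(X,\varepsilon)<\infty$ and let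
$$h(x)=\max\{n:\ x\in K^{(n)}_\varepsilon\}\qquad(x\in B_X).$$

**Lemma 3.** If $(x_n)$ is an $\varepsilon$-sequence at $x$, then $h(x)\ge1+\limsup_nh(x_n)$.

*Proof.* We show by induction on $m$: if an $\varepsilon$-sequence at $x$ lies in $K^{(m)}_\varepsilon$, then $x\in K_\varepsilon^{(m+1)}$. For $m=0$, the ball is weakly closed, so $x\in B_X$, and $x\in(B_X)'_\varepsilon$. For $m\ge1$ the sequence also lies in $K^{(m-1)}_\varepsilon$, so $x\in K^{(m)}_\varepsilon$ by induction, and then $x\in(K^{(m)}_\varepsilon)'_\varepsilon$ by definition. Now let $m=\limsup_n h(x_n)$ and apply this to the subsequence where $h(x_n)=m$. $\square$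

So $-h$ drops by $1$. It is even, since $K_\varepsilon^{(n)}=-K_\varepsilon^{(n)}$. If $h$ were concave, $-h$ would be a convex even function with the right drop, and Section 9 shows how such functions are turned into a norm. But $h$ need not be concave, and the natural repair is to replace it by its concave hull. Here the argument breaks. A point $x_n$ may have a large hull value only because it is a midpoint, $x_n=\frac12(y_n+y_n')$ with $y_n,y_n'\in K_\varepsilon^{(m)}$. To say something about $x=\text{w-}\lim x_n$ we would want weak limits of $(y_n)$ and $(y_n')$.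

In a reflexive space these exist along a subsequence: $y_n\to y$, $y'_n\to y'$ weakly, $x=\frac12(y+y')$. Since $x_n-x=\frac12(y_n-y)+\frac12(y_n'-y')$ has norm $\ge\varepsilon$, one of $\|y_n-y\|$, $\|y_n'-y'\|$ is $\ge\varepsilon$ for infinitely many $n$. So $y$ or $y'$ lies in $K^{(m+1)}_\varepsilon$, by the proof of Lemma 3. Without weak limits of $y_n$ and $y_n'$ we get nothing, as the next example shows.

**Example (a set and its hull).** In $\ell_q\oplus\ell_1$, $q>1$, with unit vectors $e_n\in\ell_q$ and $f_n\in\ell_1$, let $D=\{e_n+f_n,\ e_n-f_n:\ n\in\mathbb N\}$. If a sequence in $D$ converges weakly, its $\ell_1$-components converge weakly, hence in norm by Schur's theorem. Distinct vectors among the $\pm f_n$ are at distance $2$, so the sequence is eventually constant. Thus $D'_\varepsilon=\emptyset$ for every $\varepsilon>0$. But $e_n=\frac12\big((e_n+f_n)+(e_n-f_n)\big)\in\mathrm{co}\,D$, and $e_n\to0$ weakly with $\|e_n\|=1$. So $0\in\big(\overline{\mathrm{co}}\,D\big)'_1$.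

The derivation of $D$ sees nothing; the derivation of its convex hull sees a weak limit. The counterexample iterates this picture $N$ times, for every $N$.

## 4. The convexified index and the three theorems

Since unit balls are convex, it is natural to build the hull into the derivation.

**Definition (convexified index).** Put $B^{[0]}_\varepsilon=B_X$ and $B^{[n+1]}_\varepsilon=\overline{\mathrm{co}}\big((B^{[n]}_\varepsilon)'_\varepsilon\big)$. Let $W_c(X,\varepsilon)$ be the least $n$ with $B^{[n]}_\varepsilon=\emptyset$ ($\infty$ if there is none).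

By monotonicity $K^{(n)}_\varepsilon\subseteq B^{[n]}_\varepsilon$, so $W\le W_c$. For $q>1$ put
$$C_q=(1-2^{1-q})^{-1/q}\ge1\qquad(\text{so }C_2=\sqrt2).$$

**Theorem A.** For every $q\in(1,\infty)$ there is a separable infinite-dimensional Banach space $X$ with
$$W(X,\varepsilon)\le(2C_q/\varepsilon)^q+1<\infty\quad\text{for all }\varepsilon>0,$$
which admits no equivalent UKK norm.

So the answer to the problem is **no**.

**Theorem B.** For every $\theta\in(0,1]$ there is a separable $X$ with no equivalent UKK norm and $W(X,\varepsilon)\le C_\theta\,\varepsilon^{-1}(\log\frac1\varepsilon)^{1+\theta}$ for $0<\varepsilon\le\frac12$. Conversely, a Schur space is UKK in every norm and has $W(X,\varepsilon)=1$, while every non-Schur $X$ has $W(X,\varepsilon)>1/\varepsilon$ for $0<\varepsilon\le1$.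

**Theorem C.** $X$ has an equivalent UKK norm if and only if $W_c(X,\varepsilon)<\infty$ for all $\varepsilon>0$.

The arguments below do not settle whether $W(X,\varepsilon)=O(1/\varepsilon)$ suffices, or whether a counterexample can avoid containing $\ell_1$. The converse part of Theorem B is Proposition 2. The easy half of Theorem C comes now, because the counterexample uses it.

**Proposition 4.** If $X$ has an equivalent UKK norm, then $W_c(X,\varepsilon)<\infty$ for all $\varepsilon>0$.

*Proof.* Let $|\cdot|$ be UKK with modulus $\delta(\cdot)$, unit ball $U$, and $A^{-1}\|x\|\le|x|\le A\|x\|$. Fix $\varepsilon$ and put $\delta=\min\{\delta(\varepsilon/A^2),\frac12\}$.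

Let $K\subset rU$ with $0<r\le A$, and let $x\in K'_\varepsilon$ be witnessed by $(x_n)\subset K$. Then $x_n/r\in U$ and $x_n/r\to x/r$ weakly. Also $|x_n/r-x/r|\ge\varepsilon/(Ar)\ge\varepsilon/A^2$. By UKK, $|x/r|\le1-\delta$. Since $r(1-\delta)U$ is closed and convex, $\overline{\mathrm{co}}(K'_\varepsilon)\subset r(1-\delta)U$.

Start from $B^{[0]}_\varepsilon=B_X\subset AU$ and iterate: $B^{[n]}_\varepsilon\subset A(1-\delta)^nU$. The set $A(1-\delta)^nU$ has $\|\cdot\|$-diameter at most $2A^2(1-\delta)^n$. Once this is $<\varepsilon$, there are no two points of $B^{[n]}_\varepsilon$ at distance $\ge\varepsilon$, so $(B^{[n]}_\varepsilon)'_\varepsilon=\emptyset$ and $B^{[n+1]}_\varepsilon=\emptyset$. $\square$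

In particular, a UKK-renormable space has $W(X,\varepsilon)\le W_c(X,\varepsilon)<\infty$ for all $\varepsilon$; the problem asks for the converse with $W$. To answer it negatively, we want $W_c(X,\varepsilon_0)=\infty$ for one $\varepsilon_0$ and $W(X,\varepsilon)<\infty$ for all $\varepsilon$.

## 5. The tree spaces $X_N$

**The plan of the construction.** We want vectors $M_t$ in the unit ball, indexed by a tree of height $N$, so that $M_t$ plus a unit vector $z_{(t,n)}$ is the midpoint of the two successors $M_{t(n,+)}$ and $M_{t(n,-)}$. As in the set $D$ above, the two successors differ by $\pm w_{(t,n)}$, where the $w$'s behave like the $\ell_1$ basis. Then "midpoint, then weak limit" leads from level $k+1$ to level $k$, and can be done $N$ times.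

Fix $q\in(1,\infty)$ and $N\ge1$. Let $T=T_N$ be the set of sequences
$$t=((n_1,\sigma_1),\dots,(n_k,\sigma_k)),\qquad 0\le k\le N,\ n_i\in\mathbb N,\ \sigma_i=\pm1.$$
Write $|t|=k$, let $\emptyset$ be the root, $\supseteq$ denote extension, and $t(n,\pm)$ be $t$ followed by $(n,\pm1)$. Let $P=P_N=\{(t,n):t\in T,\ |t|<N,\ n\in\mathbb N\}$, which is countable. Let $E=c_{00}(P)\times c_{00}(P)$ with unit vectors $z_p$ (first factor) and $w_p$ (second factor), and write $(a,b)=\sum a_pz_p+\sum b_pw_p$. Define $M_\emptyset=0$ and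
$$M_{t(n,\pm)}=M_t+z_{(t,n)}\pm w_{(t,n)}\qquad(|t|<N).\tag{1}$$

For example, with $N=2$: $M_{(n,+)}=z_{(\emptyset,n)}+w_{(\emptyset,n)}$, and for $t=((n,+),(m,-))$ we have $M_t=z_{(\emptyset,n)}+w_{(\emptyset,n)}+z_{((n,+),m)}-w_{((n,+),m)}$. In general $M_t$ has exactly $|t|$ coordinates equal to $1$ in $z$ and $|t|$ coordinates equal to $\pm1$ in $w$. From (1),
$$M_t+z_{(t,n)}=\tfrac12\big(M_{t(n,+)}+M_{t(n,-)}\big),\qquad w_{(t,n)}=\tfrac12\big(M_{t(n,+)}-M_{t(n,-)}\big).\tag{2}$$

**The norm.** The norm should put all $M_t$ and the $\ell_q$-ball of the $z$'s into the unit ball, and nothing more than convexity forces. For $x\in E$ let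
$$\|x\|=\inf\Big\{\|a'\|_q+\sum_t|\alpha_t|:\ x=\sum_pa'_pz_p+\sum_{t\in T}\alpha_tM_t\ \text{(finite sums)}\Big\}.$$
Every $x$ has such a representation, by the second identity in (2). That identity also gives $\|w_p\|\le1$. Clearly
$$\|M_t\|\le1,\qquad\|(a,0)\|\le\|a\|_q,\qquad\|(a,b)\|\le\|a\|_q+\|b\|_1.\tag{3}$$
In any representation of $(a,b)$, the $w$-part $b$ is $\sum\alpha_t(\text{$w$-part of }M_t)$, so $\|b\|_1\le N\sum|\alpha_t|$. The $z$-part of $M_t$ has $\ell_q$-norm $|t|^{1/q}\le N$ for $t\ne\emptyset$, so $\|a\|_q\le\|a'\|_q+N\sum|\alpha_t|$. Hence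
$$\|b\|_1\le N\|(a,b)\|,\qquad\|a\|_q\le N\|(a,b)\|.\tag{4}$$
So $\|\cdot\|$ is a norm, equivalent, with constants depending on $N$, to $\|a\|_q+\|b\|_1$. Its completion $X_N$ is $\ell_q(P)\oplus\ell_1(P)$ with an equivalent norm.

*Remark.* Each single $X_N$ has an equivalent UKK norm, namely $\|a\|_q+\|b\|_1$. If $(a+a_n,b+b_n)$ lies in its unit ball, with $(a_n,b_n)$ weakly null and $\liminf\|(a_n,b_n)\|\ge\varepsilon$, then $\|b_n\|_1\to0$ by Schur's theorem. By the $\ell_q$ example, $(\|a\|_q^q+\varepsilon^q)^{1/q}+\|b\|_1\le1$. Since $s\mapsto(s^q+\varepsilon^q)^{1/q}-s$ is decreasing and $\|a\|_q\le1$, we get $\|a\|_q+\|b\|_1\le1-\big((1+\varepsilon^q)^{1/q}-1\big)$. So no fixed $N$ can suffice; what must fail is uniformity in $N$.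

**The danger.** The vector $M_t$ with $|t|=N$ lies in the unit ball, and its $z$-part has $\ell_q$-norm $N^{1/q}$. If such $z$-parts alone, without $w$-part, had bounded norm in $X_N$, the $\ell_q$-behavior of the $z$'s would be destroyed and with it the bound on $W$. The next lemma says that this does not happen. To cancel the $w$-part, mass must split evenly into the two signs at each node, and each split halves it. Here is the typical case. Fix $n_1,\dots,n_N$ and average $M_t$ over the $2^N$ choices of signs in $t=((n_1,\sigma_1),\dots,(n_N,\sigma_N))$. The $w$-parts cancel. There are $2^k$ nodes at level $k$, each visited with weight $2^{-k}$, so the result $(a,0)$ has norm $\le1$ and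
$$\|a\|_q^q=\sum_{k=0}^{N-1}2^k2^{-kq}=\sum_{k=0}^{N-1}2^{-k(q-1)}<\frac1{1-2^{1-q}}=C_q^q.$$
The series is geometric, and $\|a\|_q\to C_q$ as $N\to\infty$. The lemma shows that nothing worse can happen.

**Lemma 5.** $C_q^{-1}\|a\|_q\le\|(a,0)\|\le\|a\|_q$ for $a\in\ell_q(P_N)$, with $C_q$ independent of $N$.

*Proof.* The upper bound is (3). Both sides are continuous in $a\in\ell_q(P)$, so for the lower bound let $a\in c_{00}(P)$.

**Step 1: read off coordinates.** Let $(a,0)=\sum a'_pz_p+\sum\alpha_tM_t$ and $a''=a-a'$, the $z$-part of $\sum\alpha_tM_t$. Put $\mu(t)=\sum_{t'\supseteq t}\alpha_{t'}$ and $\tau(t)=\sum_{t'\supseteq t}|\alpha_{t'}|$. For $p=(t,n)$, the vector $M_{t'}$ has a nonzero coordinate at $p$ exactly when $t'\supseteq t(n,+)$ (then it has $1$ in $z_p$ and $+1$ in $w_p$) or $t'\supseteq t(n,-)$ (then $1$ and $-1$). So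
$$a''_p=\mu(t(n,+))+\mu(t(n,-)),\qquad0=\mu(t(n,+))-\mu(t(n,-)).$$
Hence $a''_p=2\mu(t(n,+))=2\mu(t(n,-))$ and
$$|a''_{(t,n)}|\le2\min\{\tau(t(n,+)),\tau(t(n,-))\}.\tag{5}$$

**Step 2: a numerical inequality that rewards splitting.** For $u,v\ge0$,
$$(u+v)^q\ge u^q+v^q+(2^q-2)\min(u,v)^q.\tag{6}$$
Let $u\le v$. The function $s\mapsto(u+s)^q-s^q$ is nondecreasing, so its value at $s=v$ is at least its value at $s=u$: $(u+v)^q-v^q\ge(2^q-1)u^q$. This is (6).

**Step 3: sum over the tree.** For $|t|<N$ we have $\tau(t)\ge\sum_n[\tau(t(n,+))+\tau(t(n,-))]$. Since an $\ell_1$-norm dominates the $\ell_q$-norm, (6) and (5) give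
$$\tau(t)^q\ge\sum_n\big[\tau(t(n,+))+\tau(t(n,-))\big]^q\ge\sum_n\Big[\tau(t(n,+))^q+\tau(t(n,-))^q+(1-2^{1-q})|a''_{(t,n)}|^q\Big],$$
because $(2^q-2)\,(|a''_{(t,n)}|/2)^q=(1-2^{1-q})|a''_{(t,n)}|^q$. All these sums have finitely many nonzero terms. Sum over all $t$ with $|t|<N$: the left side is $\sum_{|t|<N}\tau(t)^q$, the right side is $\sum_{1\le|t|\le N}\tau(t)^q+(1-2^{1-q})\|a''\|_q^q$. After cancellation,
$$(1-2^{1-q})\|a''\|_q^q\le\tau(\emptyset)^q=\Big(\sum_t|\alpha_t|\Big)^q,\qquad\text{that is,}\qquad\|a''\|_q\le C_q\sum_t|\alpha_t|.\tag{7}$$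

**Step 4: conclude.** $\|a\|_q\le\|a'\|_q+\|a''\|_q\le C_q\big(\|a'\|_q+\sum|\alpha_t|\big)$. Take the infimum over representations. $\square$

## 6. The $\ell_1$-sum of the $X_N$ and the bound on $W$

Let $X=\big(\bigoplus_{N\ge1}X_N\big)_{\ell_1}$, with norm $\|x\|=\sum_N\|x_N\|$. It is separable and infinite-dimensional. Write $x=(x_N)$ and $x_N=(a_N,b_N)$, and regard the sets $P_N$ as disjoint. Let $Z\subset X$ be the subspace where all $b_N=0$; write $g_N$ also for the $z$-part of $g\in Z$ in $X_N$. Call $g\in Z$ *finitely supported* if it has finitely many nonzero coordinates.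

We bound $W$ as for $\ell_q$: a point of $K_\varepsilon^{(m)}$ gives $m$ successive increments of size about $\varepsilon$ whose sum has norm at most about $2$. If the increments are almost disjoint elements of $Z$, Lemma 5 gives a lower bound of order $m^{1/q}\varepsilon$. Lemmas 6 and 7 show that weakly null sequences are, up to small errors, of this form.

**Lemma 6.** If $(d_j)$ is weakly null in $X$, then $\lim_{L\to\infty}\sup_j\sum_{N>L}\|d_{j,N}\|=0$.

*Proof.* The supremum is nonincreasing in $L$. If its limit is not $0$, there is $\delta>0$ such that for each $L$ some $j$ has $\sum_{N>L}\|d_{j,N}\|>\delta$. For any finite set of indices $j$, the tails are $\le\delta$ once $L$ is large. So we can choose alternately $L_1$, $j_1$, $L_2$, $j_2,\dots$, both increasing, with $\sum_{L_i<N\le L_{i+1}}\|d_{j_i,N}\|>\delta$: given $L_i$ (large enough that the tails of $d_1,\dots,d_{j_{i-1}}$ beyond $L_i$ are $\le\delta$), choose $j_i$ with tail $>\delta$ beyond $L_i$, so $j_i>j_{i-1}$; then choose $L_{i+1}$ large. Rename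 $d_{j_i}$ as $d_i$.

For $L_i<N\le L_{i+1}$ pick $f_N\in X_N^*$ with $\|f_N\|=1$ and $f_N(d_{i,N})=\|d_{i,N}\|$; let $f_N=0$ for $N\le L_1$. The operator $x\mapsto(f_N(x_N))_N$ from $X$ to $\ell_1$ has norm at most $1$, so it maps $(d_i)$ to a weakly null sequence in $\ell_1$, which is norm null by Schur's theorem. But the image of $d_i$ has norm at least $\sum_{L_i<N\le L_{i+1}}\|d_{i,N}\|>\delta$, a contradiction. $\square$

**Lemma 7.** Let $(d_j)$ be weakly null in $X$, $F\subset\bigcup_NP_N$ finite and $\eta>0$. For all large $j$ there is a finitely supported $g\in Z$ with support disjoint from $F$ and $\|d_j-g\|<\eta$.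

*Proof.* We remove four pieces of $d_j$, each of norm $<\eta/4$. Write $d_{j,N}=(a_{j,N},b_{j,N})$.

First, by Lemma 6 choose $L$ with $\sum_{N>L}\|d_{j,N}\|<\eta/4$ for all $j$, and drop the coordinates $N>L$. Second, by (4) the map $x\mapsto b_N$ is bounded from $X$ into $\ell_1(P_N)$, so $(b_{j,N})_j$ is weakly null there and $\|b_{j,N}\|_1\to0$ by Schur's theorem. By (3), $\sum_{N\le L}\|(0,b_{j,N})\|\le\sum_{N\le L}\|b_{j,N}\|_1<\eta/4$ for large $j$; drop the $b$-parts. Third, coordinates are continuous functionals by (4), and $F$ is finite. So for large $j$ the restriction of $(a_{j,N})_{N\le L}$ to $F$ has $\ell_1$-norm $<\eta/4$, hence norm $<\eta/4$ in $X$ by (3); delete it. Fourth, what remains is $\big((a_{j,N}|_{P_N\setminus F},0)\big)_{N\le L}$, with entries in $\ell_q(P_N)$. By (3), truncating each entry to a large finite set gives a finitely supported $g\in Z$, disjoint from $F$, within $\eta/4$. $\square$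

**Proposition 8.** $W(X,\varepsilon)\le(2C_q/\varepsilon)^q+1$ for all $\varepsilon>0$.

*Proof.* **Step 1: a chain of increments.** Suppose $K^{(m)}_\varepsilon\ne\emptyset$ with $m\ge1$, and let $0<\eta<\varepsilon$. Pick $x^0\in K^{(m)}_\varepsilon$. Given $x^{k-1}\in K^{(m-k+1)}_\varepsilon$, there is a sequence in $K^{(m-k)}_\varepsilon$ converging weakly to $x^{k-1}$ at distances $\ge\varepsilon$. Apply Lemma 7 to the differences, with $F$ the union of the supports of $g^1,\dots,g^{k-1}$. We may choose a term $x^k$ of the sequence and a finitely supported $g^k\in Z$, disjoint from $g^1,\dots,g^{k-1}$, with $\|(x^k-x^{k-1})-g^k\|<\eta$. Then $\|g^k\|\ge\varepsilon-\eta$. All $x^k$ lie in $B_X$, so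
$$\Big\|\sum_{k=1}^mg^k\Big\|\le\|x^m-x^0\|+m\eta\le2+m\eta.\tag{8}$$

**Step 2: the lower bound.** By Lemma 5 in each $X_N$ and disjointness,
$$\Big\|\sum_kg^k\Big\|=\sum_N\Big\|\sum_kg^k_N\Big\|\ge\frac1{C_q}\sum_N\Big(\sum_k\|g^k_N\|_q^q\Big)^{1/q}.$$
For each $N$ let $v_N=(\|g_N^k\|_q)_{k\le m}\in\ell_q^m$. The triangle inequality $\sum_N\|v_N\|\ge\|\sum_Nv_N\|$ in $\ell_q^m$ gives
$$\Big\|\sum_kg^k\Big\|\ge\frac1{C_q}\Big(\sum_k\Big(\sum_N\|g^k_N\|_q\Big)^q\Big)^{1/q}\ge\frac{m^{1/q}(\varepsilon-\eta)}{C_q},$$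
because $\sum_N\|g_N^k\|_q\ge\|g^k\|\ge\varepsilon-\eta$ by (3).

**Step 3: compare.** With (8), $m^{1/q}(\varepsilon-\eta)\le C_q(2+m\eta)$ for every $\eta\in(0,\varepsilon)$, with $m$ fixed. Letting $\eta\to0$ gives $m\le(2C_q/\varepsilon)^q$. So $K_\varepsilon^{(m)}=\emptyset$ for every $m\ge 1$ with $m>(2C_q/\varepsilon)^q$, and $W(X,\varepsilon)-1$, which is $0$ or an $m\ge1$ with $K_\varepsilon^{(m)}\ne\emptyset$, is at most $(2C_q/\varepsilon)^q$. $\square$

## 7. $W_c(X,1/C_q)=\infty$, hence no equivalent UKK norm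

**Proposition 9.** For every $N\ge1$, $0\in B^{[N]}_{\varepsilon_0}$ with $\varepsilon_0=1/C_q$. Hence $W_c(X,1/C_q)=\infty$.

*Proof.* Fix $N$ and work in $X_N\subset X$. We show by downward induction on $k=|t|$ that $M_t\in B^{[N-k]}_{\varepsilon_0}$ for all $t\in T_N$. For $k=N$ this is $\|M_t\|\le1$.

Let $|t|=k<N$ and suppose the claim holds at level $k+1$. By (2), $M_t+z_{(t,n)}$ is the midpoint of two points of the convex set $B^{[N-k-1]}_{\varepsilon_0}$, so it lies in this set. As $n\to\infty$, $z_{(t,n)}\to0$ weakly, since these are distinct unit vectors of $\ell_q(P)$, $q>1$, under the bounded embedding $a\mapsto(a,0)$. By Lemma 5, $\|z_{(t,n)}\|\ge1/C_q=\varepsilon_0$. The set $B_{\varepsilon_0}^{[N-k-1]}$ is closed and convex, hence weakly closed, so it contains the weak limit $M_t$ of $M_t+z_{(t,n)}$. Thus $M_t\in(B^{[N-k-1]}_{\varepsilon_0})'_{\varepsilon_0}\subset B^{[N-k]}_{\varepsilon_0}$. For $k=0$, $M_\emptyset=0\in B^{[N]}_{\varepsilon_0}$. $\square$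

**Proof of Theorem A.** Proposition 8 gives the bound on $W$. By Propositions 9 and 4, $X$ has no equivalent UKK norm. $\blacksquare$

It is worth seeing the same computation in terms of norms. Suppose $|\!|\!|\cdot|\!|\!|$ is UKK with $A^{-1}\|x\|\le|\!|\!|x|\!|\!|\le A\|x\|$, and put $\delta=\min\{\delta(1/(A^2C_q)),\frac12\}$. Fix $N$ and let $R_k=\sup\{|\!|\!|M_t|\!|\!|:t\in T_N,|t|=k\}\le A$, which is positive for $k\ge1$. For $1\le|t|=k<N$ the vectors $(M_t+z_{(t,n)})/R_{k+1}$ lie in the unit ball by (2). They converge weakly to $M_t/R_{k+1}$, at $|\!|\!|\cdot|\!|\!|$-distance at least $1/(AC_qR_{k+1})\ge1/(A^2C_q)$. So $R_k\le(1-\delta)R_{k+1}$ for $1\le k<N$, and $R_1\le(1-\delta)^{N-1}A$. But $z_{(\emptyset,n)}$ is the midpoint of $M_{(n,+)}$ and $M_{(n,-)}$, so $R_1\ge|\!|\!|z_{(\emptyset,n)}|\!|\!|\ge1/(AC_q)$. Thus $(1-\delta)^{N-1}\ge1/(A^2C_q)$ for every $N$, with $\delta$ independent of $N$, which is absurd.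

## 8. Mixing exponents $q_j\downarrow1$: the proof of Theorem B

By Proposition 2 a non-Schur space has $W>1/\varepsilon$, and Theorem A reaches $\varepsilon^{-q}$ for each $q>1$. One cannot take $q=1$: $C_q\to\infty$ as $q\to1$, and unit vectors of $\ell_1$ are not weakly null. Instead we mix exponents that tend to $1$, with weights small enough to beat the growth of $C_q$.

**The space.** Fix $\theta\in(0,1]$. Let $q_j=1+2^{-j}$ and $c_j=c\,2^{-(1+\theta)j}$ for $j\ge1$, with $c$ chosen so that $\sum_jc_j=1$. Put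
$$\nu(a)=\sum_jc_j\|a\|_{q_j},\qquad Z_\nu(P)=\{a\in\mathbb R^P:\nu(a)<\infty\}.$$
We have $|a_p|\le\nu(a)\le\|a\|_1$ and $\nu(e_p)=1$ for the unit vectors $e_p$. The space $Z_\nu(P)$ is complete: a $\nu$-Cauchy sequence $(a^{(n)})$ converges in every $\ell_{q_j}$ to a common limit $a$, and Fatou's lemma for the series gives $\nu(a^{(n)}-a)\le\liminf_m\nu(a^{(n)}-a^{(m)})$. Finitely supported vectors are dense: for finite sets $F_n\uparrow P$, each $c_j\|a|_{P\setminus F_n}\|_{q_j}$ is at most $c_j\|a\|_{q_j}$ and tends to $0$, so $\nu(a|_{P\setminus F_n})\to0$ by dominated convergence. In Section 5 replace $\|\cdot\|_q$ by $\nu$ and $\ell_q(P)$ by $Z_\nu(P)$, and define $X$ again as the $\ell_1$-sum of the $X_N$. We go through what was used.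

**Step 1: (3), (4) and the constant in Lemma 5.** (3) holds with $\nu$ in place of $\|\cdot\|_q$. The $z$-part of $M_t$ has $\nu$-norm at most $|t|\le N$, because $\nu(e_p)=1$; so (4) holds with $\nu$, and $X_N\cong Z_\nu(P)\oplus\ell_1(P)$. In a representation of $(a,0)$, Steps 1–3 of the proof of Lemma 5 do not involve the norm of $a'$, so (7) holds for every exponent: $\|a''\|_{q_j}\le C_{q_j}\sum|\alpha_t|$. Multiply by $c_j$ and sum:
$$\nu(a'')\le C\sum_t|\alpha_t|,\qquad C=\sum_jc_jC_{q_j}\ge1.$$
We must check $C<\infty$. The function $h\mapsto1-2^{-h}$ is concave on $[0,1]$ with values $0$ at $0$ and $\frac12$ at $1$, so $1-2^{-h}\ge h/2$ there. With $h=2^{-j}=q_j-1$ and $1/q_j\le1$,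
$$C_{q_j}=(1-2^{-2^{-j}})^{-1/q_j}\le(1-2^{-2^{-j}})^{-1}\le2^{j+1}.$$
So $C\le\sum_jc\,2^{-(1+\theta)j}2^{j+1}=2c\sum_j2^{-\theta j}<\infty$. As in Step 4 of that proof,
$$C^{-1}\nu(a)\le\|(a,0)\|\le\nu(a)\qquad(a\in Z_\nu(P_N)).\tag{9}$$

**Step 2: distinct unit vectors are weakly null in $Z_\nu$.** Otherwise there are $f\in Z_\nu^*$, $\delta_0>0$ and distinct $p_1,p_2,\dots$ with $|f(e_{p_i})|\ge\delta_0$. With suitable signs $s_i=\pm1$, $f\big(m^{-1}\sum_{i\le m}s_ie_{p_i}\big)\ge\delta_0$ for all $m$. But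
$$\nu\Big(m^{-1}\sum_{i\le m}s_ie_{p_i}\Big)=\sum_jc_jm^{1/q_j-1}\to0\quad(m\to\infty)$$
by dominated convergence, since each $1/q_j<1$. This is a contradiction.

**Step 3: no equivalent UKK norm.** The proof of Proposition 9 used only $\|M_t\|\le1$, identity (2), weak nullness of $(z_{(t,n)})_n$ and $\|z_{(t,n)}\|\ge1/C_q$. The last now reads $\|z_{(t,n)}\|\ge\nu(e_p)/C=1/C$. So $W_c(X,1/C)=\infty$, and Proposition 4 applies.

**Step 4: Lemmas 6 and 7 hold.** Lemma 6 is about $\ell_1$-sums only. In Lemma 7 we used (3), (4), that the $X_N$-norm of $(a|_F,0)$ is at most $\|a|_F\|_1$ (true, as $\nu\le\|\cdot\|_1$), and approximation of $a|_{P_N\setminus F}$ by truncation (shown above).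

**Step 5: a lower estimate for disjoint vectors.** This replaces Step 2 of Proposition 8. For finitely supported $g\in Z$ put
$$|g|_j=\sum_N\|g_N\|_{q_j},\qquad|g|=\sum_jc_j|g|_j=\sum_N\nu(g_N).$$
By (9), $|g|\ge\|g\|\ge C^{-1}|g|$. Fix $J\ge1$. The indices $j\ge J$, whose exponents are closest to $1$, carry a definite share of $|g|$. For $j<J$ we have $q_j>q_J$, so $|g|_j\le|g|_J$. With $S=\sum_{j\ge J}c_j|g|_j\ge c_J|g|_J$ this gives
$$|g|\le|g|_J\sum_{j<J}c_j+S\le|g|_J+S\le(c_J^{-1}+1)S\le\frac2{c_J}S,\qquad\text{so}\quad S\ge\frac{c_J}2|g|.\tag{10}$$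
Let $g^1,\dots,g^m$ be disjoint. As in Proposition 8, and then by Hölder's inequality,
$$\Big|\sum_kg^k\Big|_j\ge\Big(\sum_k|g^k|_j^{q_j}\Big)^{1/q_j}\ge m^{1/q_j-1}\sum_k|g^k|_j.$$
For $j\ge J$ we have $q_j\le q_J$, so $m^{1/q_j-1}\ge m^{1/q_J-1}$. Keep only the terms $j\ge J$ and use (10) for each $g^k$:
$$\Big|\sum_kg^k\Big|\ge m^{1/q_J-1}\sum_k\sum_{j\ge J}c_j|g^k|_j\ge\frac{c_J}2m^{1/q_J-1}\sum_k|g^k|\ge\frac{c_J}2m^{1/q_J}\min_k|g^k|.$$

**Step 6: count.** Let $K^{(m)}_\varepsilon\ne\emptyset$, $m\ge1$, and take $g^1,\dots,g^m$ as in Step 1 of Proposition 8. Then $|g^k|\ge\|g^k\|\ge\varepsilon-\eta$, and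
$$2+m\eta\ge\Big\|\sum_kg^k\Big\|\ge\frac1C\Big|\sum_kg^k\Big|\ge\frac{c_J}{2C}m^{1/q_J}(\varepsilon-\eta).$$
Letting $\eta\to0$, $c_Jm^{1/q_J}\varepsilon\le4C$ for every $J\ge1$.

For $m\ge2$ let $J\ge1$ be minimal with $2^J\ge\log_2m$. Then $2^J\le2\log_2m$: if $J\ge2$ by minimality, and if $J=1$ because $m\ge2$. Also $1/q_J\ge1-2^{-J}$ and $m^{-2^{-J}}\ge\frac12$, so $m^{1/q_J}\ge m/2$. Finally $c_J=c(2^J)^{-(1+\theta)}\ge c(2\log_2m)^{-(1+\theta)}$. Together,
$$\frac m{(\log_2m)^{1+\theta}}\le\frac{C'}\varepsilon,\qquad C'=\frac{8C\,2^{1+\theta}}c.$$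
Since $(\log_2m)^{1+\theta}\le(\log_2m)^2\le\text{const}\cdot m^{1/2}$ for $m\ge2$, this first gives $m\le C''\varepsilon^{-2}$. So $\log_2m\le C'''\log\frac1\varepsilon$ for $0<\varepsilon\le\frac12$, and then $m\le C'\varepsilon^{-1}(C'''\log\frac1\varepsilon)^{1+\theta}$. Now $W(X,\varepsilon)$ is at most $2$ or equals $m+1$ with such an $m\ge2$, and $\varepsilon^{-1}(\log\frac1\varepsilon)^{1+\theta}$ is bounded below by a positive constant on $(0,\frac12]$. So a suitable $C_\theta$ gives $W(X,\varepsilon)\le C_\theta\,\varepsilon^{-1}(\log\frac1\varepsilon)^{1+\theta}$. With Step 3 and Proposition 2, Theorem B is proved. $\blacksquare$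

## 9. From finite $W_c$ to a UKK norm: the proof of Theorem C

One direction is Proposition 4. Now assume $W_c(X,\varepsilon)<\infty$ for all $\varepsilon$, and write $B=B_X$.

We want a convex function that drops along $\varepsilon$-sequences. Try the rank function $H(x)=\max\{n:x\in B^{[n]}_\varepsilon\}$. It satisfies $H(x)\ge1+\limsup H(x_n)$ for $\varepsilon$-sequences at $x$: if infinitely many $x_n$ lie in $B^{[m]}_\varepsilon$, so does $x$, since this set is weakly closed, and then $x\in(B_\varepsilon^{[m]})'_\varepsilon\subset B_\varepsilon^{[m+1]}$. The sets $\{H\ge n\}=B^{[n]}_\varepsilon$ are convex. But this only makes $H$ quasi-concave, and we need concavity. So we do the two operations, weak limits and convex combinations, with functions instead of sets. Concavity and the drop are then automatic, and the work is to show that finiteness of $W_c$ still stops the process.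

For closed convex bounded $K$ let $K^{[0]}_\varepsilon=K$ and $K^{[n+1]}_\varepsilon=\overline{\mathrm{co}}\big((K^{[n]}_\varepsilon)'_\varepsilon\big)$. These sets are closed and convex, hence weakly closed. The operation is monotone in $K$, commutes with translations, and $(rK)^{[n]}_\varepsilon=r\,(K^{[n]}_{\varepsilon/r})$ for $r>0$.

**Step 1: concave functions, for fixed $\varepsilon$.** Put $L=W_c(X,\varepsilon/2)\ge1$ and $\rho=1/(2L)\le\frac12$. On $B$ let $\pi_0=1$ and, for $k\ge0$,
$$s_k(x)=\sup\Big\{\inf_n\pi_k(x_n):(x_n)\text{ an }\varepsilon\text{-sequence at }x\Big\}\quad(\sup\emptyset=0),\qquad\pi_{k+1}(x)=\sup\Big\{\sum_i\lambda_is_k(x_i)\Big\},$$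
the last supremum being over finite convex combinations $x=\sum_i\lambda_ix_i$ with $x_i\in B$. All values lie in $[0,1]$. Each $\pi_k$ is concave, since a convex combination of representations of $x$ and $y$ represents the corresponding combination of $x$ and $y$. Each is even, by induction, since negating an $\varepsilon$-sequence at $x$ gives one at $-x$. Also $\pi_{k+1}\ge s_k$.

**Step 2: a large $\pi_k$ means membership in a derived set.** *Claim: if $0\le k\le L$ and $\pi_k(x)>1-\rho^k$, then $x\in\big((1+2\rho k)B\big)^{[k]}_\varepsilon$.*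

For $k=0$ it says $x\in B$. Assume it for $k<L$, and let $\pi_{k+1}(x)>1-\rho^{k+1}$. Choose $x=\sum\lambda_ix_i$ with $\sum\lambda_is_k(x_i)>1-\rho^{k+1}$. Most of the weight must sit on good points. Let $G=\{i:s_k(x_i)>1-\rho^k\}$ and $\beta=\sum_{i\notin G}\lambda_i$. Then
$$\beta\rho^k\le\sum_i\lambda_i(1-s_k(x_i))<\rho^{k+1},$$
so $\beta<\rho\le\frac12$. We discard the bad points and pay with a small translation. Let $g=(1-\beta)^{-1}\sum_{i\in G}\lambda_ix_i\in B$ and $v=x-g$. Since $x=(1-\beta)g+\beta h$ for some $h\in B$, $v=\beta(h-g)$ and $\|v\|\le2\beta\le2\rho$. Moreover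
$$x=g+v=\sum_{i\in G}\frac{\lambda_i}{1-\beta}(x_i+v).$$
For $i\in G$ we have $s_k(x_i)>1-\rho^k\ge0$, so there is an $\varepsilon$-sequence $(x_{i,n})_n$ at $x_i$ with $\pi_k(x_{i,n})>1-\rho^k$ for all $n$. By the induction hypothesis $x_{i,n}\in((1+2\rho k)B)^{[k]}_\varepsilon$. Since $(1+2\rho k)B+v\subset(1+2\rho(k+1))B$, translation and monotonicity give
$$x_{i,n}+v\in K:=\big((1+2\rho(k+1))B\big)^{[k]}_\varepsilon.$$
As $K$ is weakly closed, $x_i+v\in K$, and the sequence $(x_{i,n}+v)_n$ shows $x_i+v\in K'_\varepsilon$. So $x\in\mathrm{co}(K'_\varepsilon)\subset\big((1+2\rho(k+1))B\big)^{[k+1]}_\varepsilon$, which proves the claim.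

**Step 3: the process stops, and the drop.** Since $1+2\rho L=2$ and $(2B)^{[L]}_\varepsilon=2B^{[L]}_{\varepsilon/2}=\emptyset$, the claim for $k=L$ gives
$$\pi_L\le1-\kappa\ \text{ on }B,\qquad\kappa=\rho^L>0.$$
Let $\varphi=\sum_{k=0}^L\pi_k$, and let $(x_n)$ be an $\varepsilon$-sequence at $x$. Pass to a subsequence along which $\varphi(x_n)$ tends to the original $\limsup$ and every $\pi_k(x_n)$ converges. Tails are $\varepsilon$-sequences at $x$, so $\pi_{k+1}(x)\ge s_k(x)\ge\inf_{n\ge m}\pi_k(x_n)$ for all $m$, hence $\pi_{k+1}(x)\ge\lim_n\pi_k(x_n)$. Therefore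
$$\varphi(x)=1+\sum_{k<L}\pi_{k+1}(x)\ge1+\lim_n\sum_{k<L}\pi_k(x_n)=1+\lim_n\big(\varphi(x_n)-\pi_L(x_n)\big)\ge\kappa+\lim_n\varphi(x_n),$$
where the last limit is the $\limsup$ of the original sequence. So $\psi=1-\varphi/(L+1)$ maps $B$ to $[0,1]$, is convex and even, and
$$\psi(x)\le\liminf_n\psi(x_n)-\kappa'\quad\text{for }\varepsilon\text{-sequences at }x,\qquad\kappa'=\kappa/(L+1)>0.\tag{11}$$

**Step 4: all scales at once, and the norm.** Let $\psi_j,\kappa'_j$ correspond to $\varepsilon=2^{-j}$, $j\ge1$. Put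
$$\Psi=\sum_j2^{-j}\psi_j:B\to[0,1],\qquad\Theta(x)=2\|x\|+\Psi(x)-\Psi(0).$$
Since $\Psi$ is even and convex, $\Psi\ge\Psi(0)$. For $0<\|x\|\le1$, convexity on the segment from $0$ to $x/\|x\|$ gives $\Psi(x)-\Psi(0)\le\|x\|\big(\Psi(x/\|x\|)-\Psi(0)\big)\le\|x\|$. So $2\|x\|\le\Theta(x)\le3\|x\|$ on $B$. Let
$$U=\{x\in\tfrac12B:\Theta(x)\le1\},\qquad\tfrac13B\subset U\subset\tfrac12B;$$
it is convex and symmetric.

*Lipschitz bounds.* Let $f:B\to[0,1]$ be convex and $x\ne y$ in $\frac12B$. Put $z=y+\frac12\frac{y-x}{\|y-x\|}\in B$. Then $y=(1-\lambda)x+\lambda z$ with $\lambda=\|y-x\|/(\|y-x\|+\frac12)\le2\|y-x\|$, so $f(y)-f(x)\le\lambda(f(z)-f(x))\le2\|y-x\|$. So $f$ is $2$-Lipschitz on $\frac12B$. Hence each $\psi_j$ is norm continuous on $\frac12B$; its sublevel sets there are closed and convex, so weakly closed, and $\psi_j$ is weakly lower semicontinuous on $\frac12B$. Also $\Psi$ is $2$-Lipschitz and $\Theta$ is $4$-Lipschitz on $\frac12B$, so $U$ is closed.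

Let $|\cdot|$ be the gauge of $U$. It is a norm with unit ball $U$, and $2\|x\|\le|x|\le3\|x\|$.

**Step 5: $|\cdot|$ is UKK.** Let $|x_n|\le1$, $x_n\to x$ weakly, and $\liminf|x_n-x|\ge\varepsilon_0>0$. Eventually $|x_n-x|\ge\frac34\varepsilon_0$, so $\|x_n-x\|\ge\varepsilon_0/4\ge2^{-j}$ for some $j\ge1$ depending only on $\varepsilon_0$. Here $x_n\in U\subset\frac12B$, and $x\in U$ since $U$ is weakly closed. Apply (11) to $\psi_j$ and a tail of $(x_n)$; use weak lower semicontinuity of $\|\cdot\|$ and of the other $\psi_i$, and Fatou's lemma for the series of nonnegative terms: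
$$\Theta(x)\le2\liminf_n\|x_n\|+\sum_i2^{-i}\liminf_n\psi_i(x_n)-2^{-j}\kappa_j'-\Psi(0)\le\liminf_n\Theta(x_n)-\gamma\le1-\gamma,\qquad\gamma=2^{-j}\kappa'_j.$$

It remains to turn this drop of $\Theta$ into a drop of the gauge. If $x=0$, then $|x|=0\le1-\gamma/2$, because $\gamma\le1$. If $x\ne0$, put $r=1/|x|\ge1$. Then $rx\in U\subset\frac12B$, and $\Theta(rx)=1$: if $\Theta(rx)<1$, then $2\|rx\|\le\Theta(rx)<1$, so $\|rx\|<\frac12$, and by continuity of $\Theta$ on $\frac12B$ we have $r'x\in U$ for some $r'>r$, which contradicts $|r'x|=r'/r>1$. Since $\Theta$ is $4$-Lipschitz on $\frac12B$,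
$$\gamma\le\Theta(rx)-\Theta(x)\le4(r-1)\|x\|\le4(r-1)\tfrac{|x|}2=2(1-|x|).$$
So $|x|\le1-\gamma/2$ in all cases, and $\gamma$ depends only on $\varepsilon_0$. Thus $|\cdot|$ is an equivalent UKK norm, and Theorem C is proved. $\blacksquare$
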